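# Treating interference as noise: an exact condition for two users that fails for three

## 1. Two users: the channel, power control, and condition (∗)

Two transmitters talk to two receivers over the same medium. Receiver 1 wants the message of transmitter 1 and hears transmitter 2 as interference; receiver 2 is in the mirror situation. The crudest way to live with this is to adjust the powers and then let each receiver pretend that the interference is Gaussian noise. When is that as good, up to a bounded number of bits, as anything else one could do? For two users there is a clean answer, and we prove it first. The definitions cost nothing extra for $K$ users, so we give them once.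

**Channel.** Let $K\ge2$. Receiver $k$ observes
$$Y_k=\sum_{i=1}^{K}\sqrt{P^{\alpha_{ki}}}\,e^{\jmath\theta_{ki}}X_i+Z_k,\qquad k=1,\dots,K,$$
where $\mathbb E|X_i|^2\le1$, $Z_k\sim\mathcal{CN}(0,1)$, $P>1$, $\alpha_{ki}\ge0$ and $\theta_{ki}\in[0,2\pi)$. So $\alpha_{ki}$ is the strength of the link *from transmitter $i$ to receiver $k$*; the first index is the listener. Transmitter $i$ has a message only for receiver $i$. We fix $(\alpha,\theta)\in\Omega_K=[0,\infty)^{K\times K}\times[0,2\pi)^{K\times K}$ and let $P$ vary. The capacity region is $\mathcal C_P=\mathcal C_P(\alpha,\theta)$.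

Throughout, $\log=\log_2$, $L=\log P>0$, $h_{ki}=\sqrt{P^{\alpha_{ki}}}e^{\jmath\theta_{ki}}$, and $A\setminus i$ means $A\setminus\{i\}$. Encoders map independent messages to codewords that satisfy the average power constraint, and the channel is known everywhere. Recall that $\mathcal C_P$ is closed, that it contains with a rate tuple every smaller nonnegative one, and that it is convex, because one may time-share between codes.

A strength $\alpha$ counts bits in units of $L$: a lone link of strength $\alpha$ carries $\log(1+P^\alpha)$ bits, which lies between $\alpha L$ and $\alpha L+1$.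

**TIN region.** Transmitter $i$ uses a Gaussian codebook with power $p_i\in[0,1]$, and $p_i=0$ means silence. Each receiver decodes its own message and treats the rest as Gaussian noise. The region $\mathcal R_P^{\rm TIN}$ is the union over $(p_1,\dots,p_K)\in[0,1]^K$ of the sets
$$0\le R_i\le\log\Big(1+\frac{P^{\alpha_{ii}}p_i}{1+\sum_{j\ne i}P^{\alpha_{ij}}p_j}\Big),\qquad i=1,\dots,K .$$
No time-sharing is allowed. This will matter a great deal.

**Constant-gap optimality.** TIN is constant-gap optimal for $(\alpha,\theta)$ if there is $c=c(K,\alpha,\theta)<\infty$, independent of $P$, such that for every $P>1$ and every $R\in\mathcal C_P$ there is $R'\in\mathcal R_P^{\rm TIN}$ with $R_i'\ge R_i-c$ for all $i$.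

**Condition (∗).** For every $i$,
$$\alpha_{ii}\ \ge\ \max_{j\ne i}\alpha_{ji}+\max_{k\ne i}\alpha_{ik}.\tag{$\ast$}$$
In words: the desired strength is at least the strongest interference user $i$ causes plus the strongest interference user $i$ receives. It is known that under $(\ast)$, for all phases, TIN achieves the capacity region to within $\log_2(3K)$ bits per user for every $P$. The slides "Collaborative Interference Management: When are the “Conventional Schemes” Optimal?" pose the converse as a conjecture, which in precise form reads: *for every $K\ge2$ there is a Lebesgue-null set $N_K\subset\Omega_K$ such that for every $(\alpha,\theta)\in\Omega_K\setminus N_K$ violating $(\ast)$, TIN is not constant-gap optimal.*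

**Example (symmetric two-user channel).** Let $\alpha_{11}=\alpha_{22}=1$ and $\alpha_{12}=\alpha_{21}=\beta$. Condition $(\ast)$ says $\beta\le\frac12$. Take $\beta=\frac34$. If both users transmit with powers $P^{r_1},P^{r_2}$, the signal-to-interference ratios are at most $P^{1+r_1-\beta-r_2}$ and $P^{1+r_2-\beta-r_1}$. The two exponents add up to $2-2\beta=\frac12$. But letting user 1 alone talk half of the time, and user 2 alone the other half, gives about $\frac12L$ bits to each user, total exponent $1$. TIN reaches the two endpoints of this time-sharing segment but not its midpoint. Keep this picture: it is the whole necessity proof.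

**Theorem 1 (two users).** For $K=2$, TIN is constant-gap optimal if and only if $(\ast)$ holds or $\min(\alpha_{11},\alpha_{22})=0$. In particular the conjecture is true for $K=2$, with $N_2=\{\alpha_{11}\alpha_{22}=0\}$.

Sections 2 and 3 prove that $(\ast)$ suffices, and Section 4 does the rest.

## 2. A genie bound for two users

We need to show that under $(\ast)$ *no* scheme has a large sum rate. The tool is a genie: give receiver $i$ a noisy copy of the interference that its own user causes elsewhere. We isolate the one computation that will be used for every $K$.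

**Lemma 2.** Let $X^n$ and $X_j^n$ ($j\in J$, $J$ finite) be independent random sequences whose variances, averaged over time, are at most $1$. Let $Z^n,W^n$ be i.i.d. $\mathcal{CN}(0,1)$, independent of each other and of the rest. With complex constants $a,b,g_j$ put
$$Y_t=aX_t+\sum_{j\in J}g_jX_{j,t}+Z_t,\qquad S_t=bX_t+W_t .$$
Then
$$h(Y^n|S^n)\le n\log\Big(\pi e\Big(\frac{|a|^2}{1+|b|^2}+\sum_{j\in J}|g_j|^2+1\Big)\Big).$$

*Proof.* The idea is to estimate $Y$ linearly from $S$. Let $\beta=a\bar b/(1+|b|^2)$. Then $a-\beta b=a/(1+|b|^2)$. Let $q_t,q_{j,t}$ be the variances of $X_t,X_{j,t}$. Since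
$$Y_t-\beta S_t=(a-\beta b)X_t-\beta W_t+\sum_jg_jX_{j,t}+Z_t$$
is a sum of independent terms,
$$v_t:=\mathrm{Var}(Y_t-\beta S_t)=\frac{|a|^2}{(1+|b|^2)^2}q_t+\frac{|a|^2|b|^2}{(1+|b|^2)^2}+\sum_j|g_j|^2q_{j,t}+1 .$$
Averaging over $t$ and using that the averages of $q_t$ and $q_{j,t}$ are at most $1$,
$$\frac1n\sum_tv_t\le\frac{|a|^2(1+|b|^2)}{(1+|b|^2)^2}+\sum_j|g_j|^2+1=\frac{|a|^2}{1+|b|^2}+\sum_j|g_j|^2+1 .$$
Subtracting a function of the conditioning variable does not change a conditional entropy, and dropping conditioning does not decrease entropy. A complex variable of variance $v$ has entropy at most $\log(\pi ev)$. Hence $h(Y^n|S^n)\le\sum_th(Y_t-\beta S_t)\le\sum_t\log(\pi ev_t)$, and Jensen's inequality for the concave logarithm finishes the proof. $\square$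

**Lemma 3.** Let $K=2$ and let $(\ast)$ hold. If $R\in\mathcal C_P$, then $R_1+R_2\le wL+2\log3$, where $w=\alpha_{11}+\alpha_{22}-\alpha_{12}-\alpha_{21}$.

*Proof.* It suffices to treat achievable rates, since the bound survives closure. Let $S_1=h_{21}X_1+W_1$ and $S_2=h_{12}X_2+W_2$ with fresh i.i.d. $W_i\sim\mathcal{CN}(0,1)$. So $S_1$ is what user 1 inflicts on receiver 2, with independent noise. By Fano's inequality, with $\epsilon_n\to0$,
$$n(R_1-\epsilon_n)\le I(X_1^n;Y_1^n)\le I(X_1^n;Y_1^n,S_1^n)=h(S_1^n)-h(S_1^n|X_1^n)+h(Y_1^n|S_1^n)-h(Y_1^n|X_1^n,S_1^n).$$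
Given $X_1^n$, the sequence $S_1^n$ is a function of $W_1^n$, which is independent of $Y_1^n$. So $h(S_1^n|X_1^n)=h(W_1^n)=n\log(\pi e)$, and $S_1^n$ may be dropped from the last term. Moreover $h(Y_1^n|X_1^n)=h(h_{12}X_2^n+Z_1^n)=h(S_2^n)$, because $Z_1^n$ and $W_2^n$ have the same law and both are independent of $X_2^n$. Thus
$$n(R_1-\epsilon_n)\le h(S_1^n)-h(S_2^n)+h(Y_1^n|S_1^n)-n\log(\pi e),$$
and the same holds with $1$ and $2$ exchanged. Add: the terms $h(S_i^n)$ cancel. Lemma 2 with $a=h_{11}$, $b=h_{21}$ and the single interferer $g=h_{12}$ gives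
$$h(Y_1^n|S_1^n)\le n\log\big(\pi e\,(P^{\alpha_{11}-\alpha_{21}}+P^{\alpha_{12}}+1)\big)\le n\log\big(\pi e\cdot3P^{\alpha_{11}-\alpha_{21}}\big).$$
Here we used $|a|^2/(1+|b|^2)\le P^{\alpha_{11}-\alpha_{21}}$, and in the last step $0\le\alpha_{12}\le\alpha_{11}-\alpha_{21}$, which is $(\ast)$. **This is the only place where $(\ast)$ enters.** Treat $h(Y_2^n|S_2^n)$ in the same way, divide by $n$ and let $n\to\infty$. $\square$

## 3. Two users: choosing powers by hand

**Proof that $(\ast)$ suffices for $K=2$.** Let $R\in\mathcal C_P$.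

**Step 1: absorb the constants.** The purpose is to replace $R$ by a point that satisfies clean inequalities. Let $C=2\log3$, $x_i=(R_i-C)^+$, $d_i=x_i/L$. Since $R_i\le\log(1+P^{\alpha_{ii}})\le\alpha_{ii}L+1$ and $C>1$, we have $0\le d_i\le\alpha_{ii}$. Also $d_1+d_2\le w$. Indeed, if some $x_i$ is positive, then $x_1+x_2\le R_1+R_2-C\le wL$ by Lemma 3, and if both are zero we use $w=(\alpha_{11}-\alpha_{21})+(\alpha_{22}-\alpha_{12})\ge0$.

**Step 2: find the powers.** We want $p_i=P^{r_i}$ with $r_i\le0$ and
$$d_1\le\alpha_{11}+r_1-\max\{0,\alpha_{12}+r_2\},\qquad d_2\le\alpha_{22}+r_2-\max\{0,\alpha_{21}+r_1\}.$$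
Put $s=r_2-r_1$. The two inequalities involving cross links say
$$d_2+\alpha_{21}-\alpha_{22}\ \le\ s\ \le\ \alpha_{11}-\alpha_{12}-d_1 .$$
This interval is nonempty exactly because $d_1+d_2\le w$. Fix such an $s$. What remains is $d_1-\alpha_{11}\le r_1\le0$ and $d_2-\alpha_{22}\le r_1+s\le0$, that is,
$$\max\{d_1-\alpha_{11},\ d_2-\alpha_{22}-s\}\le r_1\le\min\{0,-s\}.$$
There are four comparisons: $d_1-\alpha_{11}\le0$ and $d_2-\alpha_{22}\le0$ are clear; $s\le\alpha_{11}-d_1$ and $s\ge d_2-\alpha_{22}$ follow from the choice of $s$. So $r_1$ and $r_2=r_1+s$ exist.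

**Step 3: read off the rate.** The purpose is to return from exponents to bits. The denominator in the TIN formula is at most $2\max\{1,P^{\alpha_{ij}+r_j}\}$, so the TIN rate of user $i$ is at least $\log(P^{d_iL/L}/2)=Ld_i-1=x_i-1\ge R_i-C-1$. The gap is at most $2\log3+1$. $\blacksquare$

## 4. Time-sharing forces convexity

Now necessity. The symmetric example suggests the principle: if TIN is as good as everything, it is as good as time-sharing between TIN schemes, so the set of exponents it achieves must be convex. We state this for general $K$.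

**TIN exponents.** For $r\in[-\infty,0]^K$ let
$$a_i(r)=\alpha_{ii}+r_i-\max\{0,\max_{j\ne i}(\alpha_{ij}+r_j)\},\qquad \mathcal D=\{d\ge0:\ \exists\,r\in[-\infty,0]^K\ \text{with}\ d_i\le a_i(r)^+\ \forall i\}.$$
In the symmetric example with $\beta=\frac34$, $\mathcal D$ contains $(1,0)$ (take $r=(0,-\infty)$) and $(0,1)$, but every point of $\mathcal D$ with both coordinates positive has $d_1+d_2\le\frac12$. So $\mathcal D$ is not convex.

**Lemma 4.** (i) With $p_i=P^{r_i}$ (and $P^{-\infty}=0$), the TIN rate of user $i$ lies between $La_i(r)^+-\log K$ and $La_i(r)^++1$. (ii) If TIN is constant-gap optimal, then $\mathcal D$ is convex.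

*Proof.* (i) In the ratio inside the TIN rate, the denominator is a sum of $K$ terms, so it lies between its largest term and $K$ times that term. Hence the ratio lies between $P^{a_i(r)}/K$ and $P^{a_i(r)}$. Now use $\log(1+x)\le1+(\log x)^+$ for the upper bound and $\log(1+x)\ge(\log x)^+$ for the lower one: $(La_i(r)-\log K)^+\ge La_i(r)^+-\log K$. (If $r_i=-\infty$, then $a_i=-\infty$, and all is trivial.)

(ii) Let $d=\sum_s\lambda_sd^{(s)}$ be a convex combination of points of $\mathcal D$. By (i), the tuple with entries $(Ld^{(s)}_i-\log K)^+$ is in $\mathcal R_P^{\rm TIN}\subset\mathcal C_P$. By convexity of $\mathcal C_P$ and of $x\mapsto x^+$, the tuple $((Ld_i-\log K)^+)_i$ is in $\mathcal C_P$ for every $P$. Constant-gap optimality gives $c'<\infty$ and, for each $P$, powers $P^{r_i(P)}$ whose TIN rates are at least $Ld_i-c'$. By (i), $a_i(r(P))^+\ge d_i-(c'+1)/L$.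

Now let $P\to\infty$. The space $[-\infty,0]^K$ is compact, so along some sequence $r(P)\to r^*$. The subtracted maximum in $a_i$ is finite (it lies in $[0,\max_j\alpha_{ij}]$) and continuous in $r$, so $a_i(\cdot)^+$ is continuous on $[-\infty,0]^K$. Hence $a_i(r^*)^+\ge d_i$ for all $i$, and $d\in\mathcal D$. $\square$

**Lemma 5.** Let all $\alpha_{ii}>0$ and let TIN be constant-gap optimal. Then $\alpha_{ii}\ge\alpha_{ij}+\alpha_{ji}$ for all $i\ne j$.

*Proof.* We look at the segment from "only $j$ talks" to "only $i$ talks", very close to its first end. Let $e_i$ be the unit vectors. The points $\alpha_{ii}e_i$ and $\alpha_{jj}e_j$ lie in $\mathcal D$: one user at full power, the others silent. For $t\in(0,1)$, Lemma 4 puts $t\alpha_{ii}e_i+(1-t)\alpha_{jj}e_j$ in $\mathcal D$; let $r$ realize it. Both $a_i(r)$ and $a_j(r)$ are positive, so $r_i,r_j$ are finite.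

From $a_j(r)\ge(1-t)\alpha_{jj}$ we get $\alpha_{jj}+r_j\ge(1-t)\alpha_{jj}$, so $r_j\ge-t\alpha_{jj}$. We also get $\alpha_{jj}+r_j-\alpha_{ji}-r_i\ge(1-t)\alpha_{jj}$, so $\alpha_{ji}+r_i\le t\alpha_{jj}+r_j\le t\alpha_{jj}$. In words: $j$ is nearly at full power, and $i$ must be nearly invisible at receiver $j$. From $a_i(r)>0$,
$$0<\alpha_{ii}+r_i-\alpha_{ij}-r_j\le\alpha_{ii}-\alpha_{ji}-\alpha_{ij}+2t\alpha_{jj}.$$
Let $t\to0$. $\square$

**Proof of Theorem 1.** If $(\ast)$ holds, use Section 3. If $\alpha_{22}=0$, every $R\in\mathcal C_P$ has $R_2\le\log(1+P^0)=1$ and $R_1\le\log(1+P^{\alpha_{11}})$, so TIN with $p=(1,0)$ has gap at most $1$; the case $\alpha_{11}=0$ is the same. Finally, if $\alpha_{11},\alpha_{22}>0$ and TIN is constant-gap optimal, Lemma 5 gives $\alpha_{11}\ge\alpha_{12}+\alpha_{21}$ and $\alpha_{22}\ge\alpha_{12}+\alpha_{21}$. For $K=2$ this is exactly $(\ast)$. The set $\{\alpha_{11}\alpha_{22}=0\}$ is null. $\blacksquare$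

What changes for $K\ge3$? In $(\ast)$ the two maxima may be attained at *different* users: it may demand $\alpha_{11}\ge\alpha_{21}+\alpha_{13}$, where user 1 disturbs user 2 and is disturbed by user 3. Lemma 5 controls only $\alpha_{ij}+\alpha_{ji}$. So we must either push the segment argument further or find that $(\ast)$ asks for too much.

## 5. The segment argument with three users, and the term it loses

To involve three users, start the segment at a point where both $j$ and $k$ are active.

**Theorem 6 (necessary conditions).** Let all $\alpha_{ii}>0$ and let TIN be constant-gap optimal for $(\alpha,\theta)$. Then: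

1. $\alpha_{ii}\ge\alpha_{ij}+\alpha_{ji}$ for all $i\ne j$.
2. $\alpha_{ii}\ge\alpha_{ik}+\alpha_{ji}-\alpha_{jk}$ for all distinct $i,j,k$ with $\alpha_{jj}>\alpha_{jk}+\alpha_{kj}$.

So the conjectured converse does hold, outside the null set where some $\alpha_{ii}=0$ or some $\alpha_{jj}=\alpha_{jk}+\alpha_{kj}$ with $j\ne k$, for every $\alpha$ that violates $\alpha_{ii}\ge\max\{\alpha_{ij}+\alpha_{ji},\ \alpha_{ik}+\alpha_{ji}-\alpha_{jk}\}$ for some distinct indices.

*Proof.* Part 1 is Lemma 5. For part 2, let $\delta=\alpha_{jj}-\alpha_{jk}-\alpha_{kj}>0$.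

**Step 1: a starting point in $\mathcal D$.** We want $k$ at full rate, with $j$ as loud as it can be without hurting $k$. Take $r_k=0$, $r_j=-\alpha_{kj}$, all other $r$ equal to $-\infty$. Then $a_k(r)=\alpha_{kk}-\max\{0,\alpha_{kj}-\alpha_{kj}\}=\alpha_{kk}$ and $a_j(r)=\alpha_{jj}-\alpha_{kj}-\alpha_{jk}=\delta$. So $q=\alpha_{kk}e_k+\delta e_j\in\mathcal D$.

**Step 2: move slightly toward user $i$.** The purpose is to see how much room near $q$ leaves for $i$. By Lemma 4, $(1-t)q+t\alpha_{ii}e_i\in\mathcal D$ for $t\in(0,1)$; let $r$ realize it. The three exponents $a_i(r),a_j(r),a_k(r)$ are positive, so $r_i,r_j,r_k$ are finite.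

* From $a_k(r)\ge(1-t)\alpha_{kk}$: $r_k\ge-t\alpha_{kk}$, and $\alpha_{kk}+r_k-\alpha_{kj}-r_j\ge(1-t)\alpha_{kk}$ gives $r_j\le t\alpha_{kk}-\alpha_{kj}$, as $r_k\le0$.
* From $a_j(r)\ge(1-t)\delta$: $\alpha_{jj}+r_j-\alpha_{ji}-r_i\ge(1-t)\delta$, so $r_i\le\alpha_{jj}-\alpha_{kj}-\alpha_{ji}-\delta+t(\alpha_{kk}+\delta)=\alpha_{jk}-\alpha_{ji}+t(\alpha_{kk}+\delta)$.
* From $a_i(r)>0$: $0<\alpha_{ii}+r_i-\alpha_{ik}-r_k\le\alpha_{ii}+\alpha_{jk}-\alpha_{ji}-\alpha_{ik}+t(2\alpha_{kk}+\delta)$.

Let $t\to0$; this is part 2.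

**Step 3: the last sentence.** We must see that the side condition in part 2 comes for free. Let $\alpha$ be outside the stated null set and suppose TIN is constant-gap optimal. Part 1 gives $\alpha_{jj}\ge\alpha_{jk}+\alpha_{kj}$ for all $j\ne k$, and equality is excluded. So part 2 applies to all distinct triples, and no displayed inequality is violated. $\blacksquare$

We wanted $\alpha_{ii}\ge\alpha_{ik}+\alpha_{ji}$ and got it with $\alpha_{jk}$ subtracted. The loss is in the second bullet and it is real: at receiver $j$ the loud user $k$ already creates interference of strength $\alpha_{jk}$, and user $i$ can hide below that level for free. So perhaps one should distrust $(\ast)$ rather than the argument.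

## 6. A genie bound that fails and is not needed

Attack from the other side: take three users, violate $(\ast)$, and ask which part of the sufficiency proof breaks. The sum-rate bound of Section 2 came from walking around the pair $1,2$. With more users one walks around a cycle.

**Cycles.** A *cycle* is $\pi=(i_1,\dots,i_m)$, $2\le m\le K$, with distinct entries, indices mod $m$. It has edges $i_l\to i_{l+1}$ of weight $\alpha_{i_li_{l+1}}$ (receiver $i_l$ listens to transmitter $i_{l+1}$). Write $e(\pi)$ for the sum of the edge weights, and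
$$w(\pi)=\sum_l(\alpha_{i_li_l}-\alpha_{i_li_{l+1}})=\sum_{i\in\pi}\alpha_{ii}-e(\pi).$$

Why cycles? If all $i\in\pi$ have $a_i(r)>0$, then all the $r_i$, $i\in\pi$, are finite and $a_{i_l}(r)\le\alpha_{i_li_l}+r_{i_l}-\alpha_{i_li_{l+1}}-r_{i_{l+1}}$. Adding around the cycle, the $r$'s cancel:
$$\sum_{i\in\pi}a_i(r)\le w(\pi).\tag{1}$$
So a TIN scheme in which the users of $\pi$ are all active obeys the cycle bound of $\pi$. For TIN to be optimal when all users are active, something must force these cycle bounds on *all* schemes.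

**Example.** Take
$$\alpha^*=\begin{pmatrix}9&3&5\\5&15&8\\3&1&15\end{pmatrix}.$$
Here $\alpha_{21}+\alpha_{13}=10>9=\alpha_{11}$, so $(\ast)$ fails. The cycles have the weights
$$w(1,2)=16,\quad w(1,3)=16,\quad w(2,3)=21,\quad w(1,2,3)=39-14=25,\quad w(1,3,2)=39-11=28 .$$
Try the genie on the cycle $2\to1\to3\to2$, that is, $(1,3,2)$. User 1 has predecessor $2$, so receiver 1 gets $S_1=h_{21}X_1+W_1$, and Lemma 2 bounds $h(Y_1^n|S_1^n)$ with the terms $P^{\alpha_{11}-\alpha_{21}}=P^4$, $P^{\alpha_{12}}=P^3$ and $P^{\alpha_{13}}=P^5$. The interference $P^5$ wins, where we needed exponent $4$. The other two users are fine (exponents $\alpha_{33}-\alpha_{13}=10$ and $\alpha_{22}-\alpha_{32}=14$). So the genie gives exponent $5+10+14=29$ instead of $w=28$. The proof is stuck by exactly the violation $\alpha_{21}+\alpha_{13}-\alpha_{11}=1$.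

Now the idea. The inequality $\alpha_{11}\ge\alpha_{21}+\alpha_{13}$ is used only for cycles that contain both the edge $2\to1$ and user $3$; for three users that is this one cycle. But the reverse cycle $1\to2\to3\to1$ involves the same users, its genie bound needs no such inequality, and it gives $25<28$. The bound that we cannot prove is strictly implied by one that we can. So: *prove the cycle bounds for the cycles where the genie works, and require that the others follow from them.*

## 7. Good cycles and a sufficient condition weaker than (∗)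

**Good cycles.** Call $\pi=(i_1,\dots,i_m)$ *good* if for all $l$
$$\alpha_{i_li_l}\ \ge\ \alpha_{i_{l-1}i_l}+\max_{j\in\pi\setminus i_l}\alpha_{i_lj}.$$
For a 2-cycle $(i,j)$ this says $\alpha_{ii}\ge\alpha_{ij}+\alpha_{ji}$ and $\alpha_{jj}\ge\alpha_{ij}+\alpha_{ji}$. In the example above, $(1,2,3)$ is good: for user 1 (predecessor 3) $9\ge3+5$, for user 2 (predecessor 1) $15\ge3+8$, for user 3 (predecessor 2) $15\ge8+3$. The cycle $(1,3,2)$ is not good: for user 1 (predecessor 2) $9<5+5$. Under $(\ast)$ all cycles are good.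

**Lemma 7.** If $\pi$ is good, $|\pi|=m$ and $R\in\mathcal C_P$, then $\sum_{i\in\pi}R_i\le w(\pi)L+m\log(m+1)$.

*Proof.* It suffices to treat achievable rates. Relabel $\pi=(1,\dots,m)$, indices mod $m$.

**Step 1: remove the users outside $\pi$.** Give all receivers in $\pi$ the codewords of users outside $\pi$. These are independent of the messages in $\pi$, so this side information can be subtracted from the received signals, and we may assume that $Y_i=\sum_{j\in\pi}h_{ij}X_j+Z_i$ for $i\in\pi$.

**Step 2: the genie.** As in Lemma 3, the purpose is to create terms that cancel around the cycle. Let $S_i=h_{i-1,i}X_i+W_i$, with $W_i\sim\mathcal{CN}(0,1)$ i.i.d. in time and independent of everything else. By Fano's inequality,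
$$n(R_i-\epsilon_n)\le I(X_i^n;Y_i^n,S_i^n)=h(S_i^n)-h(W_i^n)+h(Y_i^n|S_i^n)-h(Y_i^n|X_i^n),$$
where $S_i^n$ was dropped from the last conditioning because, given $X_i^n$, it is a function of the independent noise $W_i^n$. New compared with two users: $h(Y_i^n|X_i^n)$ now contains several interferers. Keep only the next one on the cycle by conditioning on the others, $X_j^n$ with $j\in\pi$, $j\ne i,i+1$:
$$h(Y_i^n|X_i^n)=h\Big(\sum_{j\in\pi\setminus i}h_{ij}X_j^n+Z_i^n\Big)\ge h(h_{i,i+1}X_{i+1}^n+Z_i^n)=h(S_{i+1}^n).$$
Sum over $i\in\pi$. The terms $h(S_i^n)-h(S_{i+1}^n)$ telescope to $0$, and $h(W_i^n)=n\log(\pi e)$ (with the number $\pi$), so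
$$\sum_{i=1}^m n(R_i-\epsilon_n)\le\sum_{i=1}^mh(Y_i^n|S_i^n)-mn\log(\pi e).$$

**Step 3: use goodness.** We bound each remaining term by Lemma 2 with $a=h_{ii}$, $b=h_{i-1,i}$, $g_j=h_{ij}$. Since $|a|^2/(1+|b|^2)\le P^{\alpha_{ii}-\alpha_{i-1,i}}$,
$$h(Y_i^n|S_i^n)\le n\log\Big(\pi e\Big(P^{\alpha_{ii}-\alpha_{i-1,i}}+\sum_{j\in\pi\setminus i}P^{\alpha_{ij}}+1\Big)\Big)\le n\log\big(\pi e\,(m+1)P^{\alpha_{ii}-\alpha_{i-1,i}}\big).$$
The last step holds because there are $1+(m-1)+1$ terms and goodness says $0\le\alpha_{ij}\le\alpha_{ii}-\alpha_{i-1,i}$ for $j\in\pi\setminus i$. Finally $\sum_i(\alpha_{ii}-\alpha_{i-1,i})=w(\pi)$. Divide by $n$, let $n\to\infty$. $\square$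

For the powers, the two-interval argument of Section 3 becomes the standard criterion for systems of difference constraints. We recall the direction that we use, with its proof.

**Lemma 8.** Let a finite digraph on nodes $0,1,\dots,K$ have real weights $c_{uv}$ on its edges $u\to v$, let $0\to i$ be an edge for every $i\ge1$, and let every simple cycle have nonnegative weight. Then there are reals $r_v$ with $r_0=0$ and $r_v-r_u\le c_{uv}$ for every edge $u\to v$.

*Proof.* Let $r_v$ be the least weight of a simple path from $0$ to $v$ (for $v=0$ the empty path, so $r_0=0$). Let $u\to v$ be an edge and $Q$ a least simple path to $u$. If $Q$ avoids $v$, then $Q$ followed by $u\to v$ is a simple path to $v$, so $r_v\le r_u+c_{uv}$. If $Q$ visits $v$, its part from $v$ to $u$ together with $u\to v$ is a simple cycle of nonnegative weight. So the part of $Q$ from $0$ to $v$ has weight at most $r_u+c_{uv}$, and again $r_v\le r_u+c_{uv}$. $\square$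

**Theorem 9 (sufficient condition).** Suppose that
$$x\ge0,\qquad x_i\le\alpha_{ii}\ \ \forall i,\qquad \sum_{i\in\pi}x_i\le w(\pi)\ \ \forall\ \text{good}\ \pi\tag{2}$$
implies $\sum_{i\in\pi}x_i\le w(\pi)$ for **every** cycle $\pi$. Then for all $\theta$ and all $P>1$, TIN achieves the capacity region to within $K\log(K+1)+\log K$ bits per user.

Since all cycles are good under $(\ast)$, this contains the known result up to the value of the constant.

*Proof.* Let $R\in\mathcal C_P$.

**Step 1: absorb the constants.** We produce a point satisfying (2) exactly. Let $C=K\log(K+1)$, $x_i=(R_i-C)^+$ and $d=x/L$. From $R_i\le\log(1+P^{\alpha_{ii}})\le\alpha_{ii}L+1$ and $C\ge1$ we get $0\le x_i\le\alpha_{ii}L$. Let $\pi$ be good, $m=|\pi|$ and $T=\{i\in\pi:R_i>C\}$. If $T=\emptyset$, then $\sum_{i\in\pi}x_i=0\le w(\pi)L$, because $w(\pi)=\sum_l(\alpha_{i_li_l}-\alpha_{i_{l-1}i_l})$ and goodness makes each of these terms nonnegative. If $T\ne\emptyset$, Lemma 7 gives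
$$\sum_{i\in\pi}x_i=\sum_{i\in T}R_i-|T|C\le\sum_{i\in\pi}R_i-C\le w(\pi)L+m\log(m+1)-C\le w(\pi)L .$$
So $d$ satisfies (2), and by hypothesis $\sum_{i\in\pi}d_i\le w(\pi)$ for every cycle $\pi$.

**Step 2: find the powers.** We need $r\in(-\infty,0]^K$ with
$$d_i\le\alpha_{ii}+r_i-\max\{0,\max_{j\ne i}(\alpha_{ij}+r_j)\}\qquad\forall i.$$
With an extra variable $r_0=0$ this is the system
$$r_j-r_i\le\alpha_{ii}-\alpha_{ij}-d_i\ (j\ne i),\qquad r_0-r_i\le\alpha_{ii}-d_i,\qquad r_i-r_0\le0 .$$
Make a digraph with one edge $u\to v$ of weight $c_{uv}$ for each constraint $r_v-r_u\le c_{uv}$. Its simple cycles are of three kinds.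

* A cycle $\pi$ avoiding $0$ has weight $w(\pi)-\sum_{i\in\pi}d_i\ge0$ by Step 1.
* The cycle $0\to i\to0$ has weight $0+\alpha_{ii}-d_i\ge0$.
* A cycle $0\to i_1\to\dots\to i_m\to0$ with $m\ge2$ uses all edges of $\pi=(i_1,\dots,i_m)$ except the closing one, and leaves $i_m$ toward $0$ at cost $\alpha_{i_mi_m}-d_{i_m}$. Its weight is $w(\pi)+\alpha_{i_mi_1}-\sum_{i\in\pi}d_i\ge0$.

By Lemma 8, $r$ exists.

**Step 3: read off the rates.** Back to bits, with powers $p_i=P^{r_i}$. The TIN rate of user $i$ is nonnegative and at least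
$$\log\frac{P^{\alpha_{ii}+r_i}}{K\max\{1,\max_{j\ne i}P^{\alpha_{ij}+r_j}\}}\ge Ld_i-\log K=x_i-\log K\ge R_i-C-\log K.\qquad\blacksquare$$

**Example.** For the matrix $\alpha^*$ of Section 6, the point $d=(4,9,12)$ satisfies all cycle bounds ($13\le16$, $16\le16$, $21\le21$, $25\le25$, $25\le28$). Powers that realize it are $r=(-2,0,-2)$: indeed $a_1=7-\max\{0,3,3\}=4$, $a_2=15-\max\{0,3,6\}=9$, $a_3=13-\max\{0,1,1\}=12$.

## 8. An open set of channels that violate (∗)

**Theorem 10 (disproof).** Let $K\ge3$ and $\eta=\frac1{4K}$. Define $\alpha^*$ by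
$$(\alpha^*_{ij})_{i,j\le3}=\begin{pmatrix}9&3&5\\5&15&8\\3&1&15\end{pmatrix},\qquad\alpha^*_{kk}=9\ (k\ge4),\qquad\alpha^*_{ij}=0\ \text{otherwise}.$$
Let $U_K=\{\alpha\in[0,\infty)^{K\times K}:|\alpha_{ij}-\alpha^*_{ij}|<\eta\ \forall i,j\}$. Every $(\alpha,\theta)\in U_K\times[0,2\pi)^{K\times K}$ violates $(\ast)$, and TIN is constant-gap optimal there with gap $K\log(K+1)+\log K$. This set has positive Lebesgue measure, so no null set $N_K$ as in the conjecture exists. The conjecture is false for every $K\ge3$.

*Proof.* Let $\alpha\in U_K$, and note $\eta\le\frac1{12}$.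

**Step 1: $(\ast)$ fails.** $\alpha_{11}<9+\eta<10-2\eta<\alpha_{21}+\alpha_{13}$.

Call a cycle *exceptional* if it contains the edge $2\to1$ and the user $3$. These are the cycles to which the failure at user 1 is relevant.

**Step 2: every other cycle is good.** We check the definition user by user. Let $\pi$ be non-exceptional, $i\in\pi$ with predecessor $p$ in $\pi$, and $j\in\pi\setminus i$.

* $i=1$, $p=2$: then $3\notin\pi$, so $\alpha_{1j}\le3+\eta$ and $\alpha_{21}+\alpha_{1j}\le5+3+2\eta\le9-\eta\le\alpha_{11}$.
* $i=1$, $p\ne2$: $\alpha_{p1}+\alpha_{1j}\le(3+\eta)+(5+\eta)\le9-\eta\le\alpha_{11}$.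
* $i=2$: $\alpha_{p2}+\alpha_{2j}\le(3+\eta)+(8+\eta)\le15-\eta\le\alpha_{22}$.
* $i=3$: $\alpha_{p3}+\alpha_{3j}\le(8+\eta)+(3+\eta)\le15-\eta\le\alpha_{33}$.
* $i\ge4$: $\alpha_{pi}+\alpha_{ij}\le2\eta\le9-\eta\le\alpha_{ii}$.

**Step 3: the bounds of exceptional cycles follow from (2).** Here the reverse cycle does the work. Let $\pi$ be exceptional, so $1,2,3\in\pi$. Bound its edges one at a time.

* The edge $2\to1$ has weight at most $5+\eta$.
* The edge out of $1$ does not go to $2$, since $1\to2$ and $2\to1$ would close a 2-cycle without $3$. So it goes to $3$ or to a user $\ge4$ and has weight at most $5+\eta$.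
* The edge out of $3$ does not go to $1$, whose predecessor is $2$. So it goes to $2$ or to a user $\ge4$ and has weight at most $1+\eta$.
* All other edges leave users $\ge4$ and have weight at most $\eta$.

There are at most $K$ edges, so
$$e(\pi)\le11+K\eta=11.25\le14-3\eta\le\alpha_{12}+\alpha_{23}+\alpha_{31}.$$
The cycle $(1,2,3)$, with edges $1\to2\to3\to1$, does not contain $2\to1$, so it is good by Step 2. For $x$ satisfying (2), use its bound together with $x_i\le\alpha_{ii}$ for $i\ge4$:
$$\sum_{i\in\pi}x_i\le\Big(\sum_{i\le3}\alpha_{ii}-\alpha_{12}-\alpha_{23}-\alpha_{31}\Big)+\sum_{i\in\pi,\,i\ge4}\alpha_{ii}\le\sum_{i\in\pi}\alpha_{ii}-e(\pi)=w(\pi).$$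

**Step 4: conclusion.** The hypothesis of Theorem 9 holds, so TIN has the stated gap for all $\theta$. The set $U_K\times[0,2\pi)^{K\times K}$ is a product of nondegenerate intervals and has positive measure. $\blacksquare$

By Lemma 4, $\mathcal D$ is convex for all these $\alpha$. This is why no refinement of the segment argument of Section 5 could have reached $(\ast)$.

For three users the hypothesis of Theorem 9 can be made explicit in many cases. "1" in the next statement is condition 1 of Theorem 6.

**Corollary 11 ($K=3$).** Assume 1 for all pairs. Let $C,\bar C$ denote the two 3-cycles. If each $C\in\{(1,2,3),(1,3,2)\}$ is good or satisfies $e(C)\le\max\{e(\bar C),\max_{i\ne j}(\alpha_{ij}+\alpha_{ji})\}$, then TIN is constant-gap optimal.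

*Proof.* We verify the hypothesis of Theorem 9. By 1, all 2-cycles are good, so for $x$ as in (2) we have the pair bounds $x_i+x_j\le\alpha_{ii}+\alpha_{jj}-\alpha_{ij}-\alpha_{ji}$. Let $C$ be a 3-cycle that is not good and $\Sigma=\alpha_{11}+\alpha_{22}+\alpha_{33}$, so $w(C)=\Sigma-e(C)$. Every off-diagonal entry is an edge of exactly one of $C,\bar C$, so half the sum of the three pair bounds reads $x_1+x_2+x_3\le\Sigma-\frac12(e(C)+e(\bar C))$. This is at most $w(C)$ if $e(C)\le e(\bar C)$. One pair bound plus the bound $x_k\le\alpha_{kk}$ for the third user gives $x_1+x_2+x_3\le\Sigma-\alpha_{ij}-\alpha_{ji}$, which is at most $w(C)$ if $e(C)\le\alpha_{ij}+\alpha_{ji}$. $\blacksquare$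

## 9. Aligned layers: the necessary conditions are not sufficient

Conditions 1 and 2 of Theorem 6 are necessary (for positive direct strengths), and $(\ast)$ is too strong. Could 1 and 2 be the right answer? They came from comparing TIN with time-shared TIN. Other schemes can do better than that.

**Theorem 12.** Let $K\ge3$ and let $V$ be the set of $3\times3$ matrices within $0.01$ (entrywise) of
$$\begin{pmatrix}18&1&10\\10&30&4\\1&5&30\end{pmatrix}.$$
For every $\alpha$ whose upper-left block lies in $V$, and for all $\theta$, TIN is not constant-gap optimal. If in addition $\alpha_{kk}\ge10$ for $k\ge4$ and all other cross strengths are at most $0.01$, then all inequalities in 1 and 2 of Theorem 6 hold strictly.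

At the central matrix, the cycle $2\to1\to3\to2$ is not good ($18<10+10$). This time nothing cheap covers for it: $e=25$, while the reverse cycle has $e=6$ and the largest pair sum is $11$. TIN obeys the bound $w=78-25=53$ when all three users are active. We exhibit a scheme with exponent about $53.8$. It lets receiver 2 decode the *sum* of two interfering signals that have been made to lie on a common lattice.

**Layers.** A *layer* with parameters $(a,b)$, $0<a<b$, is $u\,P^{-b/2}W$ with $|u|=1$ and $W$ uniform on $\{0,\dots,Q-1\}+\jmath\{0,\dots,Q-1\}$, where $Q=\lfloor P^{(b-a)/2}\rfloor$. Its modulus is at most $\sqrt2P^{-a/2}$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $H(W)=2\log Q\ge(b-a)L-2$. Received over a link of strength $\alpha$, it is a point of a square lattice of spacing $P^{(\alpha-b)/2}$ with modulus at most $\sqrt2P^{(\alpha-a)/2}$. We call $\alpha-b$ its *floor* and $\alpha-a$ its *top* at that receiver. For example, the layer $(28.1,29.9)$ over a link of strength $30$ has floor $0.1$ and top $1.9$: it occupies the bit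 levels just above the noise and carries about $1.8L$ bits.

*Proof of Theorem 12.*

**Step 1: an upper bound for TIN.** We show that every TIN point has $R_1+R_2+R_3\le53.06\,L+3$. Let the powers be $P^{r_i}$ and $A=\{i\le3:a_i(r)>0\}$. By Lemma 4(i), $R_1+R_2+R_3\le3+L\sum_{i\in A}a_i(r)$. If $A=\{1,2,3\}$, (1) for the cycle $1\to3\to2\to1$ bounds the sum of exponents by
$$\alpha_{11}+\alpha_{22}+\alpha_{33}-\alpha_{13}-\alpha_{32}-\alpha_{21}\le78-25+0.06=53.06 .$$
If $|A|=2$, (1) for that pair gives at most $37.04$, $37.04$ or $51.04$ for $\{1,2\}$, $\{1,3\}$, $\{2,3\}$. If $|A|\le1$, we get at most $30.01$. Users $k\ge4$ only reduce the $a_i$, and (1) takes this into account.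

**Step 2: the signals.** We define a better scheme. Users $k\ge4$ are silent. For $i\le3$ let $X_i=X_{it}+X_{il}$ with independent layers:

| layer | $a$ | $b$ |
|---|---|---|
| $X_{1t}$ | $0.1$ | $\alpha_{21}-2.1$ |
| $X_{1l}$ | $10.1$ | $11.9$ |
| $X_{2t}$ | $0.1$ | $19.9$ |
| $X_{2l}$ | $28.1$ | $29.9$ |
| $X_{3t}$ | $0.1$ | $\alpha_{23}-2.1$ |
| $X_{3l}$ | $4.1$ | $24.9$ |

Take $u=e^{-\jmath\theta_{21}}$ for $X_{1t}$, $u=e^{-\jmath\theta_{23}}$ for $X_{3t}$, and $u=1$ otherwise. For large $P$, $|X_i|\le2\sqrt2P^{-0.05}\le1$, so the power constraint holds. The choice of $b$ and $u$ for $X_{1t}$ and $X_{3t}$ gives both signals the floor $2.1$ and the phase $0$ at receiver 2: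
$$h_{21}X_{1t}+h_{23}X_{3t}=P^{1.05}(W_{1t}+W_{3t})\in P^{1.05}\,\mathbb Z[\jmath].$$
To see the design, here are the intervals [floor, top] at the central matrix:

| layer | receiver 1 | receiver 2 | receiver 3 |
|---|---|---|---|
| $X_{1t}$ | $[10.1,\,17.9]$ | $[2.1,\,9.9]$ | $[-6.9,\,0.9]$ |
| $X_{1l}$ | $[6.1,\,7.9]$ | $[-1.9,\,-0.1]$ | $[-10.9,\,-9.1]$ |
| $X_{2t}$ | $[-18.9,\,0.9]$ | $[10.1,\,29.9]$ | $[-14.9,\,4.9]$ |
| $X_{2l}$ | $[-28.9,\,-27.1]$ | $[0.1,\,1.9]$ | $[-24.9,\,-23.1]$ |
| $X_{3t}$ | $[8.1,\,9.9]$ | $[2.1,\,3.9]$ | $[28.1,\,29.9]$ |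
| $X_{3l}$ | $[-14.9,\,5.9]$ | $[-20.9,\,-0.1]$ | $[5.1,\,25.9]$ |

At receivers 1 and 3, the layers to be decoded sit in disjoint intervals, above everything that is not decoded. At receiver 2 the two interfering top layers overlap, but on a common lattice.

**Step 3: the decoding rule.** We state when one rounding step is correct. Work on the event $|Z_k|\le P^{0.02}$, which has probability $1-e^{-P^{0.04}}\to1$; on it the noise has "top" $0.04$. Each receiver successively rounds to the nearest lattice point and subtracts. Suppose that at some stage the decoded layer (or aligned sum) has floor $f$, and every undecoded contribution, including noise, has top at most $f-0.05$. There are at most five undecoded layers plus noise, so the residual has modulus at most $6\sqrt2\,P^{(f-0.05)/2}$. For $P$ large this is less than half the spacing $P^{f/2}$. Dividing by the spacing and the known phase, we see a Gaussian integer plus an error of modulus less than $\frac12$, so the rounding is correct.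

**Step 4: the margins.** We check the margin $0.05$ at every stage; the numbers are worst cases over $V$.

* **Receiver 1.**
  - $X_{1t}$: floor $\alpha_{11}-\alpha_{21}+2.1\ge10.08$. Residual tops: $X_{3t}\le9.91$, $X_{1l}\le7.91$, $X_{3l}\le5.91$, $X_{2t}\le0.91$, $X_{2l}<0$, noise $0.04$.
  - $X_{3t}$: floor $\alpha_{13}-\alpha_{23}+2.1\ge8.08$. Largest residual top: $X_{1l}\le7.91$.
  - $X_{1l}$: floor $\alpha_{11}-11.9\ge6.09$. Largest residual top: $X_{3l}\le5.91$.
* **Receiver 2.**
  - $X_{2t}$: floor $\alpha_{22}-19.9\ge10.09$. Residual tops: $X_{1t}\le9.91$, $X_{3t}\le3.91$, $X_{2l}\le1.91$, $X_{1l},X_{3l}\le-0.09$, noise $0.04$.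
  - The aligned sum $W_{1t}+W_{3t}$: floor $2.1$. Largest residual top: $X_{2l}\le1.91$.
  - $X_{2l}$: floor $\alpha_{22}-29.9\ge0.09$. Residual tops: $X_{1l},X_{3l}\le-0.09$, noise $0.04$.
* **Receiver 3.**
  - $X_{3t}$: floor $\alpha_{33}-\alpha_{23}+2.1\ge28.08$. Largest residual top: $X_{3l}\le25.91$.
  - $X_{3l}$: floor $\alpha_{33}-24.9\ge5.09$. Residual tops: $X_{2t}\le4.91$, $X_{1t}\le0.91$, $X_{2l},X_{1l}<0$, noise $0.04$.

The smallest margin is $0.09-0.04=0.05$, at the last stage of receiver 2.

**Step 5: rates.** We convert correct decoding into points of $\mathcal C_P$. Receiver $i\le3$ recovers $W_i=(W_{it},W_{il})$ from one channel output with error probability at most $\varepsilon_P\to0$. As $W_i$ is uniform on its alphabet, Fano's inequality gives $H(W_i|Y_i)\le1+\varepsilon_PH(W_i)$, so $I(W_i;Y_i)\ge(1-\varepsilon_P)H(W_i)-1$. Random coding with i.i.d. symbols $W_i$, each receiver treating its channel $W_i\to Y_i$ as a memoryless one, shows that the rates $R_i=I(W_i;Y_i)$ for $i\le3$ and $R_k=0$ for $k\ge4$ are in $\mathcal C_P$. The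 widths $b-a$ add up to
$$(\alpha_{21}-2.2)+1.8+19.8+1.8+(\alpha_{23}-2.2)+20.8\ \ge\ 53.78,$$
so $R_1+R_2+R_3\ge(1-\varepsilon_P)(53.78L-12)-3=53.78\,L-o(L)$. If TIN were constant-gap optimal with constant $c$, some TIN point would have sum rate at least $53.78\,L-o(L)-3c$, against the bound $53.06\,L+3$ of Step 1. This is impossible for large $P$.

**Step 6: conditions 1 and 2 hold strictly.** We now add the hypotheses on users $k\ge4$ and go through the inequalities. First let all indices be at most $3$.

* $i=1$: $\alpha_{1j}+\alpha_{j1}\le11.02<17.99$; $\alpha_{13}+\alpha_{21}-\alpha_{23}\le16.03<17.99$; $\alpha_{12}+\alpha_{31}-\alpha_{32}<0$.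
* $i=2,3$: the largest cross entry in row $i$ plus the largest cross entry in column $i$ is at most $15.02<29.99$ (row 2 and column 2: $10+5$; row 3 and column 3: $5+10$). This dominates the right-hand sides of both 1 and 2.

Now let a user $k\ge4$ be involved. For $i=1$, at least one of the two added strengths is at most $0.01$, so the sum is at most $10.02<17.99$. For $i=2,3$ the bound $15.02$ still applies. For $i\ge4$ the sum is at most $0.02<10$. In particular 1 holds strictly for all pairs, so the side condition $\alpha_{jj}>\alpha_{jk}+\alpha_{kj}$ in 2 always holds, and so does the strict inequality in 2. $\blacksquare$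

For $K\ge3$ these results leave a region between the sufficient condition of Theorem 9 and the necessary conditions of Theorem 6, and no full classification is claimed here.
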